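\title{Uniform random plane graphs converge to the Brownian map}

\begin{abstract}
Let $G_n$ be a uniformly random rooted simple planar map with $n$ edges. We prove that its vertex set, with the graph distance multiplied by $(2n)^{-1/4}$, converges in distribution to the Brownian map in the Gromov--Hausdorff topology. The starting point is the convergence of uniform general maps. A general map contains a simple map isometrically, but the size of this core fluctuates on the scale $n^{2/3}$, so that one first obtains information on $G_k$ only after averaging over $k$ against a stable density. Wiener's theorem inverts this averaging, and a second decomposition, into blocks, shows that the law of $G_k$ varies slowly with $k$. The same method gives the scaling limits of loopless maps and of loopless nonseparable maps.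
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

A \emph{planar map}, or \emph{map}, is a connected planar graph, loops and multiple edges allowed, embedded in the oriented sphere and considered up to deformation. Its \emph{size} is its number of edges. A map is \emph{rooted} by choosing an oriented edge, the \emph{root}; the origin of the root is the \emph{root vertex} and the face on its right is the \emph{root face}. (Sending the root face to infinity gives the equivalent picture of a map in the plane with a marked corner of the outer face.) A map is \emph{simple}, or a \emph{plane graph}, if it has no loop and no multiple edge. Every map $m$ is a finite metric space: its vertex set $V(m)$ with the graph distance $d_m$, the least number of edges on a path between two vertices. We let $m$ stand for this metric space, and for a metric space $X$ and $a>0$ we write $aX$ for $X$ with all distances multiplied by $a$.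

A large random map is a random discrete surface, and one asks what it looks like from far away. The Gromov--Hausdorff (GH) distance, recalled in Section~\ref{sec:GH}, measures how far two compact metric spaces are from being isometric, so a GH limit records the large-scale geometry of the map and forgets the shape of its faces. For uniform rooted triangulations and $2p$-angulations with $n$ faces (Le Gall \cite{LG07,LG13}) and uniform rooted quadrangulations with $n$ faces (Miermont \cite{Mi13}), the vertex set with distances multiplied by $n^{-1/4}$ and by a model-dependent constant converges in distribution, in the GH topology, to a random compact metric space $\mathbf S$, the \emph{Brownian map}. The same holds for uniform rooted simple triangulations and simple quadrangulations (Addario-Berry and Albenque \cite{ABA13}). We normalize $\mathbf S$ in the usual way: if $Q_n$ is a uniform quadrangulation with $n$ faces, then $(9/(8n))^{1/4}Q_n\to\mathbf S$.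

Let $G_n$ be a uniformly random rooted plane graph with $n$ edges. For $G_n$ a weaker statement is known: the distribution of the distances from the root vertex, rescaled by $(2n)^{1/4}$, converges in law to an explicit limit related to the Brownian snake. The following question is posed in \cite{profile}: \emph{is there a constant $c>0$ such that $c\,n^{-1/4}G_n$ converges in distribution to the Brownian map in the GH topology?} The answer is yes, with $c=2^{-1/4}$.

\begin{theorem}\label{thm:main}
$(V(G_n),(2n)^{-1/4}d_{G_n})\to\mathbf S$ in distribution for the Gromov--Hausdorff topology.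
\end{theorem}

In a loopless map, a \emph{cut vertex} is a vertex whose deletion disconnects the map. A loopless map with at least one edge is \emph{nonseparable} if it has no cut vertex; the \emph{link}, one edge with two distinct ends, is nonseparable. A \emph{block} of a loopless map is a maximal nonseparable submap.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] The constant $c=2^{-1/4}$ is the only possible one.
\item[(b)] If $L_n$, respectively $N_n$, is a uniform rooted loopless map, respectively loopless nonseparable map, with $n$ edges, then $(\frac{3}{4n})^{1/4}L_n\to\mathbf S$ and $(\frac{3}{8n})^{1/4}N_n\to\mathbf S$ in distribution for the GH topology.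
\item[(c)] For $R>0$ let $\mathcal U_{n,R}$ be the event that $G_n$ has exactly one block whose number of edges is within $\frac35Rn^{2/3}$ of $\frac{3n}{5}$. Then $\mathbb P(\mathcal U_{n,R})\to\gamma_R$, where $\gamma_R\uparrow1$ as $R\to\infty$. For every $\epsilon>0$, the probability that $\mathcal U_{n,R}$ holds and the vertex set of this block, which is isometrically embedded, has Hausdorff distance at least $\epsilon n^{1/4}$ from $V(G_n)$ tends to $0$.
\end{enumerate}
\end{theorem}

We use no construction of the Brownian map, only the following two results about it.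

\begin{theorem}[Bettinelli, Jacob and Miermont \cite{BJM}]\label{thm:BJM}
If $M_n$ is a uniform rooted planar map with $n$ edges, loops and multiple edges allowed, then $(9/(8n))^{1/4}M_n\to\mathbf S$ in distribution for the GH topology.
\end{theorem}

\begin{theorem}[Le Gall and Paulin \cite{LGP}]\label{thm:LGP}
Almost surely $\mathbf S$ is homeomorphic to the $2$-sphere.
\end{theorem}

Only the value of $c$ depends on the constant $(9/8)^{1/4}$ in Theorem~\ref{thm:BJM}.

\subsection{Which constant to expect, and what is difficult}\label{sec:heur}

The map $G_n$ is $M_n$ conditioned to be simple, but this is of no direct use: by Section~\ref{sec:enum} the numbers of rooted maps and of rooted simple maps with $n$ edges grow like $12^nn^{-5/2}$ and $8^nn^{-5/2}$, so the event is exponentially unlikely. One should rather look for a simple map \emph{inside} $M_n$.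

Suppose that the root of a map $m$ is not a loop, and call the inside of a cycle the side that does not contain the root face. Delete every loop with its inside, and collapse every cycle of length two, with its inside, to a single edge. What remains is a simple map $C$, the \emph{core}. A path that enters a collapsed region must leave it through the two adjacent vertices on its boundary, so distances in $C$ and in $m$ agree. Conversely, $m$ is obtained from $C$ by replacing each edge by a \emph{piece}, and any pieces may be used; hence the core of $M_n$, given that it has $k$ edges, has the law of $G_k$. The sizes of the pieces behave like independent variables $\xi_1,\dots,\xi_k$ conditioned to have sum $n$, with mean $\alpha=\frac94$ and $\mathbb P(\xi=j)=O(j^{-5/2})$. If no piece is large, then $n\approx\frac94k$ and the core is metrically almost all of $M_n$. Since $\frac{9}{8n}=\frac1{2k}$ when $n=\frac94k$, one guesses from Theorem~\ref{thm:BJM} that $(2k)^{-1/4}G_k\to\mathbf S$.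

Three things stand between this guess and a proof.

First, the core depends on the root, and it is large only if the root is well placed, which has probability close to $\frac49$. Rerooting at a uniform edge removes this difficulty (Section~\ref{sec:giant}).

Second, the pieces must be small in the metric sense. A piece hangs on two adjacent vertices, so a piece of macroscopic radius would produce a cut point in the limit, which the sphere does not have (Section~\ref{sec:radius}).

The third difficulty is the main one. A sum of $k$ variables with tail $j^{-5/2}$ fluctuates on the scale $k^{2/3}$, so each value $k$ of the core size has probability of order $n^{-2/3}$, and a convergence in law for $M_n$ says nothing about what happens on an event of vanishing probability. For a test function $F$ and $f(k)=\mathbb E F((2k)^{-1/4}G_k)$, Theorem~\ref{thm:BJM} only gives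
\[
\int\psi(x)\,f\big(\lfloor\tfrac49n+xn^{2/3}\rfloor\big)\,dx\longrightarrow\mathbb EF(\mathbf S)
\]
for a stable probability density $\psi$. Section~\ref{sec:avg} isolates the two analytic facts that turn this into $f(k)\to\mathbb EF(\mathbf S)$. One is Wiener's theorem, which replaces $\psi$ by any other kernel, for instance the uniform density on a short interval. The other is that $f$ \emph{itself} is an average of the same kind, because a simple map has its own core, a block; such an average cannot oscillate on scales shorter than $k^{2/3}$.

To run the argument for several decompositions at once, Section~\ref{sec:schemes} describes them by three axioms. Section~\ref{sec:enum} contains the enumeration and the local limit theorem for piece sizes. The theorems are proved in Sections~\ref{sec:proof1} and~\ref{sec:proof2}.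

\section{Gromov--Hausdorff convergence and test functions}\label{sec:GH}

A \emph{correspondence} between compact metric spaces $X$ and $Y$ is a subset $\mathcal R\subset X\times Y$ whose projections are $X$ and $Y$. Its \emph{distortion} is the supremum of $|d_X(x,x')-d_Y(y,y')|$ over $(x,y),(x',y')\in\mathcal R$, and $d_{\mathrm{GH}}(X,Y)$ is half the infimum of the distortions of all correspondences. This is a complete separable metric on the set of isometry classes of compact metric spaces. Three bounds follow from the definition: $|\operatorname{diam}X-\operatorname{diam}Y|\le2d_{\mathrm{GH}}(X,Y)$; $d_{\mathrm{GH}}(aX,a'X)\le\frac12|a'-a|\operatorname{diam}X$, by the diagonal correspondence; and if $Y\subset X$ is a closed subset at Hausdorff distance $h=\max_{x\in X}d(x,Y)$ from $X$, then $d_{\mathrm{GH}}(X,Y)\le h$, by the correspondence $\{(x,y):d(x,y)\le h\}$.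

We will often replace a scale $n^{-1/4}$ by $(1+o(1))n^{-1/4}$ for maps whose diameter we do not yet control. This is harmless for test functions that ignore large spaces. Let $\mathcal F$ be the set of bounded functions $F$ on isometry classes of compact metric spaces that are Lipschitz for $d_{\mathrm{GH}}$, with constant $\operatorname{Lip}F$, and vanish on all spaces of diameter at least $D$, for some $D=D_F$.

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(i)] If $F\in\mathcal F$ and $0<a\le a'$, then for every compact metric space $X$
\begin{equation}\label{eq:scale}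
|F(aX)-F(a'X)|\le\tfrac12(\operatorname{Lip}F)\,D_F\,(a'/a-1).
\end{equation}
\item[(ii)] If $\mathbb EF(X_n)\to\mathbb EF(X)$ for all $F\in\mathcal F$, then $X_n\to X$ in distribution.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\operatorname{diam}aX\ge D_F$, both terms vanish. Otherwise $d_{\mathrm{GH}}(aX,a'X)\le\frac12(a'/a-1)\operatorname{diam}aX\le\frac12(a'/a-1)D_F$.

(ii) It suffices to prove $\mathbb EF_0(X_n)\to\mathbb EF_0(X)$ for $F_0$ bounded and Lipschitz. Put $\chi_D=\max(0,\min(1,D-\operatorname{diam}))$. Then $\chi_D$ and $F_0\chi_D$ belong to $\mathcal F$, and $|\mathbb EF_0(X_n)-\mathbb E(F_0\chi_D)(X_n)|\le\|F_0\|_\infty(1-\mathbb E\chi_D(X_n))$, with the same bound for $X$. Hence $\limsup_n|\mathbb EF_0(X_n)-\mathbb EF_0(X)|\le2\|F_0\|_\infty(1-\mathbb E\chi_D(X))$, which tends to $0$ as $D\to\infty$.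
\end{proof}

\section{Averages on the scale $n^{2/3}$}\label{sec:avg}

This section is about bounded sequences only. For a bounded $w:\mathbb Z\to\mathbb R$, a real $s>0$ and an integer $n\ge1$, put
\[
w_{s,n}(x)=w\big(\lfloor sn+xn^{2/3}\rfloor\big),\qquad x\in\mathbb R.
\]
This is the sequence $w$ seen from the point $sn$ on the scale $n^{2/3}$. Write $\hat h(t)=\int e^{itx}h(x)\,dx$. Given a probability density $\psi$, what does the convergence of $\int\psi\,w_{s,n}$ say about $w$? Two examples show what can go wrong.

\begin{example}[oscillation on the scale $n^{2/3}$]\label{ex:cos}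
Let $\omega\neq0$ and $w(k)=\cos(3\omega k^{1/3})$. For fixed $x$, $\lfloor n+xn^{2/3}\rfloor^{1/3}=n^{1/3}+x/3+o(1)$, so by dominated convergence
\[
\int\psi\,w_{1,n}=\operatorname{Re}\big(e^{3i\omega n^{1/3}}\hat\psi(\omega)\big)+o(1).
\]
The phase $3\omega n^{1/3}$ is unbounded with increments tending to $0$, so $e^{3i\omega n^{1/3}}$ accumulates at every point of the unit circle, and the averages converge if and only if $\hat\psi(\omega)=0$. A kernel is blind to the frequencies at which its Fourier transform vanishes: for $\omega=2\pi$ the averages over $[0,1]$ tend to $0$, while those over $[0,\frac12]$ do not converge.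
\end{example}

\begin{example}[faster oscillation]\label{ex:sign}
Let $w(k)=(-1)^k$. The integral of $w_{s,n}$ over any bounded interval is at most $2n^{-2/3}$ in absolute value, so $\int h\,w_{s,n}\to0$ for step functions $h$ and, by density, for all $h\in L^1(\mathbb R)$. Every kernel is blind to this oscillation.
\end{example}

Lemma~\ref{lem:inv} below says that the first phenomenon disappears when $\hat\psi$ has no zero; Lemma~\ref{lem:slow} says that the second one cannot occur for a sequence that is itself an average. Both rest on a change of viewpoint. For $\psi\in L^1(\mathbb R)$, $a>0$ and $d\in\mathbb R$ let $\psi_{[a,d]}(x)=a^{-1}\psi((x-d)/a)$. The map $(a,d)\mapsto\psi_{[a,d]}$ is continuous into $L^1$: this holds for continuous $\psi$ with compact support, and extends by density because $\|\psi_{[a,d]}\|_1=\|\psi\|_1$. For $s,s'>0$ and integers $l,n\ge1$, put $a=(l/n)^{2/3}$ and $d=(sl-s'n)n^{-2/3}$. Then $s'n+(ax+d)n^{2/3}=sl+xl^{2/3}$, so $w_{s,l}(x)=w_{s',n}(ax+d)$ exactly, and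
\begin{equation}\label{eq:shift}
\int\psi\,w_{s,l}=\int\psi_{[a,d]}\,w_{s',n},\qquad a=(l/n)^{2/3},\quad d=(sl-s'n)\,n^{-2/3}.
\end{equation}
Varying $l$ therefore tests the one function $w_{s',n}$ against all translates of a kernel. Recall \emph{Wiener's theorem}: if $h\in L^1(\mathbb R)$ and $\hat h$ has no zero, then the translates of $h$ span a dense subspace of $L^1(\mathbb R)$.

\begin{lemma}[inversion]\label{lem:inv}
Let $\psi$ be a probability density whose Fourier transform has no zero, $w$ a bounded sequence and $s>0$. If $\int\psi\,w_{s,n}\to c$ as $n\to\infty$, then $\int h\,w_{s',n}\to c\int h$ for all $s'>0$ and $h\in L^1(\mathbb R)$.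
\end{lemma}

\begin{proof}
Since $L^1$ is separable, every bounded sequence in $L^\infty$ has a weak-$*$ convergent subsequence. It therefore suffices to show that if $w_{s',n_i}\to w_\infty$ weak-$*$ along a subsequence, then $w_\infty=c$ almost everywhere. Fix $y\in\mathbb R$ and let $l_i=\lfloor(s'n_i+yn_i^{2/3})/s\rfloor\to\infty$. The parameters in \eqref{eq:shift} satisfy $a_i\to a:=(s'/s)^{2/3}$ and $d_i\to y$, because $sl_i-s'n_i=yn_i^{2/3}+O(1)$. So $\psi_{[a_i,d_i]}\to\psi_{[a,y]}$ in $L^1$, and the right side of \eqref{eq:shift} tends to $\int\psi_{[a,y]}w_\infty$. The left side tends to $c$ by hypothesis. As $\int\psi_{[a,y]}=1$, we get $\int\psi_{[a,y]}(w_\infty-c)=0$ for every $y$. The functions $\psi_{[a,y]}$ are the translates of $\psi_{[a,0]}$, whose Fourier transform $\hat\psi(at)$ has no zero. By Wiener's theorem $w_\infty-c$ annihilates $L^1$, so it vanishes almost everywhere.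
\end{proof}

\begin{lemma}[slow variation]\label{lem:slow}
Let $f,w$ be bounded sequences, $\psi\in L^1(\mathbb R)$ and $s>0$, and assume that $f(k)=\int\psi\,w_{s,k}+o(1)$ as $k\to\infty$. If $\frac1\epsilon\int_0^\epsilon f_{1,k}(x)\,dx\to c$ as $k\to\infty$ for every $\epsilon>0$, then $f(k)\to c$.
\end{lemma}

\begin{proof}
Fix $\epsilon>0$ and let $k\le k'\le k+\epsilon k^{2/3}$. By \eqref{eq:shift} with $s'=s$, $l=k'$, $n=k$,
\[
f(k')-f(k)=\int(\psi_{[a,d]}-\psi)\,w_{s,k}+o(1),
\]
where $a=(k'/k)^{2/3}$, $d=s(k'-k)k^{-2/3}\in[0,s\epsilon]$, and the error is uniform in $k'$ because $k'\ge k$. Here $a\to1$ uniformly, and $\|\psi_{[a,d]}-\psi_{[1,d]}\|_1=\|\psi_{[a,0]}-\psi\|_1\to0$. Hence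
\[
\limsup_{k\to\infty}\ \sup_{k\le k'\le k+\epsilon k^{2/3}}|f(k')-f(k)|\le\omega(\epsilon):=\|w\|_\infty\sup_{0\le d\le s\epsilon}\|\psi_{[1,d]}-\psi\|_1 .
\]
The quantity $\frac1\epsilon\int_0^\epsilon f_{1,k}$ is an average of values $f(k')$ with $k'$ in this range, so $\limsup_k|f(k)-c|\le\omega(\epsilon)$, and $\omega(\epsilon)\to0$ as $\epsilon\to0$.
\end{proof}

Nothing is assumed about $w$ in Lemma~\ref{lem:slow} except boundedness. In the application, $w$ describes uniform simple nonseparable maps, about whose geometry nothing needs to be known. The rest of the paper establishes the two representations to which these lemmas are applied, one for general maps and one for simple maps; both are cases of Proposition~\ref{prop:rep}.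

\section{Cores and pieces}\label{sec:schemes}

\subsection{Conventions and axioms}

Faces are the (open) components of the complement of the map; $f_0$ denotes the root face and $|m|$ the size. A \emph{corner} is the angular sector between two consecutive half-edges at a vertex, so a map of size $j\ge1$ has $2j$ corners. Marking a corner is the same as rooting: take the edge that leaves the vertex of the corner and has the corner immediately on its right. The \emph{vertex map}, with one vertex, one corner and no edge, counts as a rooted map of size $0$. A rooted map has no nontrivial automorphism, so we may fix for each rooted map a numbering and an orientation of its edges. For an oriented edge $\varepsilon$ of $m$, $m^\varepsilon$ is $m$ rerooted at $\varepsilon$.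

Let $\mathcal M,\mathcal L,\mathcal S$ be the classes of rooted maps, loopless maps and simple maps, and $M,L,S$ their generating functions by size, with constant term $1$; put $L_+=L-1$ and $S_+=S-1$. Let $\mathcal N$ and $\mathcal B$ be the classes of loopless, respectively simple, nonseparable rooted maps, with series $N=z+\cdots$ and $B=z+\cdots$. A subscript $n$ on a class denotes its elements of size $n$.

\begin{definition}\label{def:scheme}
A \emph{scheme} consists of two classes $\mathcal A,\mathcal C$ of rooted maps, a class $\mathcal H$ of \emph{pieces} with sizes at least $1$ and generating function $H$, and a set of \emph{decomposed} maps in $\mathcal A$, with the following properties.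
\begin{enumerate}
\item[(A1)] Decomposed maps $m$ correspond bijectively to tuples $(C;\pi_1,\dots,\pi_k)$, where the \emph{core} $C\in\mathcal C$ has size $k\ge1$ and $\pi_i\in\mathcal H$, and $|m|=\sum_i|\pi_i|$.
\item[(A2)] $V(m)=V(C)\sqcup W_1\sqcup\dots\sqcup W_k$. Let $u_i\ne v_i$ be the ends of the $i$-th edge of $C$, called the \emph{poles} of $\pi_i$. Every edge of $m$ with an end in $W_i$ has its other end in $W_i\cup\{u_i,v_i\}$, and the graph formed by these edges, with the poles marked, depends only on $\pi_i$. Two distinct vertices of $C$ are adjacent in $m$ if and only if they are adjacent in $C$.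
\item[(A3)] $\mathcal A$ is closed under rerooting. If $m$ is decomposed with core size $k$, there is a set $\Phi(m)$ of exactly $2k$ oriented edges of $m$, containing the root, such that for $\varepsilon\in\Phi(m)$ the map $m^\varepsilon$ is decomposed with the same unrooted core and $\Phi(m^\varepsilon)=\Phi(m)$, while for $\varepsilon\notin\Phi(m)$ the map $m^\varepsilon$ is not decomposed or has core size at most $1+\max_i|\pi_i|$.
\end{enumerate}
\end{definition}

Axiom (A1) governs the law of the core, (A2) the metric, and (A3) the dependence on the root: a new root sees either the same core or one that is hardly larger than a piece.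

\begin{lemma}\label{lem:iso}
Let $m$ be decomposed. Then $d_C=d_m$ on $V(C)$, and $d_m(x,V(C))=d_m(x,\{u_i,v_i\})$ for $x\in W_i$. The number $r_i=\max_{x\in W_i}d_m(x,\{u_i,v_i\})$, taken to be $0$ if $W_i=\emptyset$, depends only on $\pi_i$, and the Hausdorff distance between $V(C)$ and $V(m)$ is $\max_ir_i$.
\end{lemma}

\begin{proof}
Vertices adjacent in $C$ are adjacent in $m$, so $d_m\le d_C$. Conversely, take a geodesic of $m$ between core vertices. An excursion of it into $W_i$ goes from $\{u_i,v_i\}$ to $\{u_i,v_i\}$ and has length at least $2$, so it can be replaced by at most one edge of $C$; an edge between two core vertices can be replaced by an edge of $C$. Hence $d_C\le d_m$. A path from $x\in W_i$ stays in $W_i$ until it meets a pole of $\pi_i$, and until then it uses only edges with an end in $W_i$. This gives the remaining assertions.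
\end{proof}

We write $r_i=r(\pi_i)$ and call it the \emph{radius} of the piece.

\begin{proposition}\label{prop:schemes}
Put $z'=z/(1-zM)^2$. Each row of the following table is a scheme.
\begin{center}
\begin{tabular}{llll}
$\mathcal A$ & $\mathcal C$ & $H(z)$ & decomposed maps\\[2pt]
\hline
$\mathcal M$ & $\mathcal S$ & $z'L(z')$ & size $\ge1$, root not a loop\\
$\mathcal S$ & $\mathcal B$ & $zS^2$ & size $\ge1$\\
$\mathcal L$ & $\mathcal S$ & $zL$ & size $\ge1$\\
$\mathcal N$ & $\mathcal B$ & $z(1+N)$ & all
\end{tabular}
\end{center}
Moreover,
\begin{equation}\label{eq:gf}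
M=L(z')+zM^2,\qquad L_+=S_+(zL),\qquad S_+=B(zS^2),\qquad L_+=N(zL^2).
\end{equation}
\end{proposition}

We name each scheme after its class $\mathcal A$. Theorem~\ref{thm:main} uses the $\mathcal M$-scheme and the $\mathcal S$-scheme; the $\mathcal L$-scheme is an ingredient of the $\mathcal M$-scheme, and the $\mathcal L$- and $\mathcal N$-schemes give Theorem~\ref{thm:compl}(b). The rest of the section proves Proposition~\ref{prop:schemes}.

\subsection{Blocks: the $\mathcal S$-scheme}\label{sec:blocks}

Let $m$ be a loopless map of size at least $1$. The union of two nonseparable submaps with a common edge is nonseparable, since after deletion of any vertex both remain connected and still share a vertex. So each edge lies in exactly one block. Let $b$ be the block of the root edge, of size $k$. We use two facts.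

\emph{No path of edges outside $b$ joins two distinct vertices of $b$.} Otherwise there would be such a path with no inner vertex in $b$, and adding it to $b$ would give a larger nonseparable submap: after deletion of any vertex, what remains of $b$ is connected and each remaining part of the path is attached to it.

\emph{Each face of $b$ has at most one corner at a given vertex $x$.} Otherwise a closed curve through the face and the two corners meets $b$ only at $x$ and has half-edges at $x$ on both sides. As there is no loop, there are vertices on both sides, and $x$ is a cut vertex of $b$.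

By the first fact, each component of $m-V(b)$ is joined to exactly one vertex $x$ of $b$. It lies in one face of $b$, so by the second fact it is attached to $x$ through one corner of $b$. The part of $m$ in a given corner of $b$ at $x$ is thus a map containing $x$, possibly the vertex map, which we root at its corner at $x$ in which $b$ lies. Conversely, insert arbitrary rooted loopless maps in the $2k$ corners of a rooted nonseparable map $b$, and let $m'$ be one of them, inserted at $x$. No edge joins $V(m')\setminus\{x\}$ to a vertex outside $m'$, so a nonseparable submap containing an edge of $m'$ has all its vertices, hence all its edges, in $m'$. It follows that $b$ is the block of the root, and that the block of any edge outside $b$ is contained in one inserted map. The whole map is simple if and only if $b$ and the inserted maps are.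

To distribute the corners among the edges, assign to each half-edge of $b$ the corner that follows it counterclockwise; this is a bijection. The piece $\pi_i$ is the $i$-th edge of $b$ together with the two maps inserted in the corners assigned to it, and $W_i$ is the set of non-root vertices of these two maps. For simple maps this gives (A1) with $H=zS^2$, and $S_+=B(zS^2)$; for loopless maps it gives $L_+=N(zL^2)$. Axiom (A2) holds by construction and by the first fact. For (A3) let $\Phi(m)$ be the set of the $2k$ orientations of the edges of $b$: rerooting there does not change the block of the root, and the block of any other edge is smaller than the piece that contains it.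

\subsection{Multiple edges: the $\mathcal L$-scheme}\label{sec:multi}

We want to collapse cycles of length two together with their insides. For this to be well defined the insides must be nested or disjoint. Recall that a simple closed curve on the sphere bounds two closed disks.

\begin{lemma}\label{lem:curves}
Let $\gamma,\gamma'$ be simple closed curves on the sphere that meet in at most one point and avoid $f_0$, and let $D,D'$ be the closed disks they bound that do not contain $f_0$. Then $D\subset D'$, or $D'\subset D$, or $D$ and $D'$ have disjoint interiors.
\end{lemma}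

\begin{proof}
The curve $\gamma'$ minus its intersection with $\gamma$ is connected, so $\gamma'$ lies in $D$ or in the closure of $D^c$. In the first case the connected set $D^c$ contains $f_0$ and misses $\gamma'$, so $D^c\subset D'^c$. In the second case the connected set $\operatorname{int}D$ misses $\gamma'$, so it lies in $\operatorname{int}D'$ or in $D'^c$.
\end{proof}

\emph{From a map to a core.} Let $m$ be loopless of size at least $1$. If $u,v$ are joined by $p\ge2$ edges, these edges cut the sphere into $p$ open regions, each bounded by a cycle of length two, and one region contains $f_0$. Let $D_{uv}$ be its complement, a closed disk that contains all $uv$-edges and not $f_0$. For distinct pairs the boundary curves share at most one vertex, so Lemma~\ref{lem:curves} applies. Two distinct maximal disks have disjoint interiors; since a closed disk is the closure of its interior, neither meets the interior of the other, and since their boundary edges join different pairs, they have no common edge. Collapse each maximal disk $D_{uv}$ to a single edge $uv$, and let $C$ be the resulting map (Figure~\ref{fig:core}). Each edge $i$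 of $C$ comes from a \emph{component} $D_i$ of $m$, either a single edge or a maximal disk, which we call a \emph{filled $2$-gon}. Each component contains an edge of $m$ between its poles, and all edges of $m$ with the same two ends lie in one maximal disk, so $C$ is simple. The root edge is incident to $f_0$, so it is not in the interior of a disk. If it lies in a maximal disk, it is a boundary edge, and the collapsed edge, with the same orientation, becomes the root of $C$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0,0) to[bend left=35] (3,0) to[bend left=35] (0,0);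
\draw (0,0) to[bend left=35] (3,0); \draw (0,0) to[bend right=35] (3,0);
\draw (0,0) to[bend left=16] (1.7,0); \draw (0,0) to[bend right=16] (1.7,0);
\draw (0,0) -- (1.5,2.3);
\draw[very thick] (3,0) -- (1.5,2.3); \draw[very thick,->] (3,0) -- (2.25,1.15);
\fill (0,0) circle (2pt) node[left] {$a$}; \fill (3,0) circle (2pt) node[right] {$b$};
\fill (1.5,2.3) circle (2pt) node[above] {$c$}; \fill (1.7,0) circle (2pt) node[right] {$x$};
\draw (4.6,0) -- (7.2,0); \draw (4.6,0) -- (5.9,2.3);
\draw[very thick] (7.2,0) -- (5.9,2.3); \draw[very thick,->] (7.2,0) -- (6.55,1.15);
\fill (4.6,0) circle (2pt) node[left] {$a$}; \fill (7.2,0) circle (2pt) node[right] {$b$};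
\fill (5.9,2.3) circle (2pt) node[above] {$c$};
\draw[very thick] (9,0) -- (11,0); \draw[very thick,->] (9,0) -- (10,0);
\draw (9,0) to[bend left=25] (9,1.5); \draw (9,0) to[bend right=25] (9,1.5);
\fill (9,0) circle (2pt) node[left] {$a$}; \fill (11,0) circle (2pt) node[right] {$b$};
\fill (9,1.5) circle (2pt) node[above] {$x$};
\end{tikzpicture}
\caption{Left: a loopless map with $6$ edges, rooted at the thick arrow, whose root face is the outer face. The shaded disk, bounded by the two edges $ab$, is maximal; it contains the smaller disk bounded by the two edges $ax$. Middle: the simple core, obtained by collapsing the shaded disk to an edge; the three pieces have sizes $1$, $1$ and $4$. Right: the rooted loopless map with $3$ edges obtained from the shaded disk by gluing its two boundary edges together.}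
\label{fig:core}
\end{figure}

The pieces are the components, and $W_i$ is the set of vertices interior to $D_i$. Gluing the two boundary edges of a filled $2$-gon into one root edge, oriented like the core edge, yields its \emph{closed-up map}. This is a bijection from filled $2$-gons with $j+1$ edges to rooted loopless maps with $j\ge1$ edges; the inverse opens the root edge into a face of degree two. So $H=z+zL_+=zL$.

\emph{From a core to a map.} Given a rooted simple map $C$ and components $D_1,\dots,D_k$, substitute $D_i$ for the $i$-th edge, and take as root the boundary edge of the root component that faces the root face of $C$. Different components share only core vertices, and the only core vertices of $D_i$ are its poles. If two parallel edges with ends $u,v$ lay in different components, $\{u,v\}$ would be the pole pair of both, against the simplicity of $C$. So all $uv$-edges lie in one filled $2$-gon $D_i$. The exterior of $D_i$ is connected, misses these edges and contains $f_0$, so $D_{uv}\subset D_i$. If $u,v$ are the poles of $D_i$, the boundary of $D_i$ consists of $uv$-edges and $D_{uv}=D_i$. Hence the maximal disks are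 exactly the substituted $2$-gons and the two constructions are inverse to each other. This proves (A1) and $L_+=S_+(zL)$. For (A2), an edge with an end interior to $D_i$ lies in $D_i$, and an edge between two core vertices lies in some $D_i$, so it joins the poles of $D_i$.

\emph{Rerooting.} For each core edge $i$ and each of its two sides, take the boundary edge of $D_i$ on that side, oriented so that this side, outside $D_i$, is on its right. These $2k$ oriented edges are distinct, include the root, and form $\Phi(m)$. Let $\varepsilon\in\Phi(m)$ belong to $D_i$, with right face $f'$. Then $f'$ lies outside $D_i$, and outside every other $2$-gon $D_j$, for otherwise $\varepsilon$ would lie in $D_j$. So for each multiple pair $u,v$ the face $f'$ lies outside the maximal disk containing $D_{uv}$, hence in the same region $D_{uv}^c$ as $f_0$. Rerooting at $\varepsilon$ changes no disk, and therefore neither the core nor $\Phi$. Now let $\varepsilon\notin\Phi(m)$. Both orientations of a single-edge component are in $\Phi(m)$, so $\varepsilon$ lies in a $2$-gon $D_i$, with poles $u,v$ say, and its right face $f'$ is inside $D_i$. The region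 cut out by the $uv$-edges that contains $f'$ is inside $D_i$, so the disk $D'_{uv}$ for the new root contains all edges outside $D_i$. These edges belong to one component of the new decomposition; every other component contains an edge of $D_i$. So the new core has at most $1+|D_i|$ edges, and (A3) holds. In Figure~\ref{fig:core}, rerooting at an edge $ax$ with the face between the two edges $ax$ on its right gives a disk $D'_{ax}$ that contains the whole map, and the new core is a link.

\subsection{Loops: the $\mathcal M$-scheme}\label{sec:loops}

Let the root edge $e$ of $m$ be a non-loop. The \emph{inside} of a loop is its side that does not contain $f_0$. Two loops meet in at most a vertex, so by Lemma~\ref{lem:curves} their insides are nested or disjoint. Delete all maximal loops with their insides. The edge $e$ survives, being incident to $f_0$ and not a loop. Each deleted part is attached to the rest at a single vertex, the base vertex of the loop, so what remains is a connected loopless rooted map $m^\circ$ of size $j\ge1$.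

The inside of a maximal loop contains no edge of $m^\circ$, so both ends of the loop lie in one corner of $m^\circ$, and the maximal loops in a corner form a sequence. The \emph{content} of a loop, that is, its base vertex with the edges inside, is a map, rooted at the corner facing the loop. Conversely, put in each of the $2j$ corners of a rooted loopless map a sequence of loops, each with an arbitrary rooted map as content. Every other loop $\ell'$ of the result lies inside an inserted loop $\ell$, and the outside of $\ell$ is connected, contains $f_0$ and misses $\ell'$; so the inside of $\ell'$ is contained in that of $\ell$, and the maximal loops are the inserted ones. Each corner thus contributes a factor $(1-zM)^{-1}$. Assigning to each half-edge of $m^\circ$ the corner that follows it counterclockwise, each edge of $m^\circ$ receives the weight $z'=z/(1-zM)^2$. So the vertex map and the maps with non-loop root are counted by $L(z')$. Maps whose root is a loop are counted by $zM^2$, one factor $M$ for each side, and the first identity of \eqref{eq:gf} follows.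

Apply the $\mathcal L$-scheme to $m^\circ$; its core is the core of $m$. The piece $\pi_i$ is the component $D_i$ with the loops, and their contents, in the corners assigned to the edges of $D_i$. This gives (A1) with $H=z'L(z')$. Let $W_i$ consist of the interior vertices of $D_i$ and of the vertices, other than base vertices, of the contents in $\pi_i$. All corners at an interior vertex of $D_i$ are assigned to edges of $D_i$, and every base vertex in $\pi_i$ is a vertex of $D_i$; so the edges with an end in $W_i$ belong to $\pi_i$ and have their other end in $W_i\cup\{u_i,v_i\}$. A content has only one vertex in $m^\circ$, so an edge between distinct core vertices belongs to $m^\circ$. This proves (A2).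

For (A3) put $\Phi(m)=\Phi(m^\circ)$. Let $\varepsilon$ be an oriented edge of $m^\circ$. Its right face is outside all maximal loops, hence on the same side as $f_0$ of every loop. The insides are unchanged by rerooting at $\varepsilon$, so $(m^\varepsilon)^\circ=(m^\circ)^\varepsilon$, and Section~\ref{sec:multi} applies, with $|D_i|\le|\pi_i|$. If $\varepsilon$ is a non-loop inside a maximal loop $\ell$, its right face is inside $\ell$; for the new root everything outside $\ell$ is deleted, and the new core has at most as many edges as the piece containing $\ell$. If $\varepsilon$ is a loop, $m^\varepsilon$ is not decomposed.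

\begin{example}\label{ex:nine}
There are $2$ rooted maps of size $1$, the link and the loop, and $9$ of size $2$. Four of the nine have a loop as root, since $[z^2]zM^2=4$. The other five are decomposed. Two have as core the path of length two, in one of its two rootings, with two pieces of size $1$. Three have the link as core, with one piece of size $2$: the double edge, or the link with a loop at one of its two ends. Accordingly $z'=z+2z^2+\cdots$ and $H=z'L(z')=z+3z^2+\cdots$.
\end{example}

\subsection{Nonseparable maps: the $\mathcal N$-scheme}\label{sec:nonsep}

This scheme is the restriction of the $\mathcal L$-scheme to $\mathcal N$, so (A2) and (A3) are inherited. Axiom (A1), with core in $\mathcal B$ and $H=z+zN$, amounts to the following claim: \emph{$m$ has no cut vertex if and only if $C$ and the closed-up maps $m_i$ of all filled $2$-gons $D_i$ have none.} As a graph, $D_i$ is $m_i$ with the edge between the poles doubled, so we may argue in $D_i$.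

Let $x\in W_i$. In $m-x$ the core vertices stay connected, since vertices adjacent in $C$ are adjacent in $m$, and the vertices of the other $W_j$ stay connected to them. So $m-x$ is disconnected if and only if some vertex of $W_i\setminus\{x\}$ is separated from the poles in $D_i-x$, that is, if and only if $m_i-x$ is disconnected.

Let $x\in V(C)$. Suppose that $C-x$ is connected and that $m_i-x$ is connected whenever $x$ is a pole of $D_i$. Then every vertex of every $W_i$ is connected in $m-x$ to a pole other than $x$, and $m-x$ is connected. Conversely, suppose that $C-x$ is disconnected. A path of $m-x$ between core vertices projects to a walk of $C-x$: an excursion into $W_i$ returns to the pole it left if $x$ is the other pole, and otherwise can be replaced by at most one edge of $C-x$. So $m-x$ is disconnected. Finally, if $x$ is a pole of $D_i$ and $m_i-x$ is disconnected, a component that misses the other pole lies in $W_i$ and is also a component of $m-x$. This proves the claim, and Proposition~\ref{prop:schemes}.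

\section{Enumeration and a local limit theorem}\label{sec:enum}

We need the asymptotic number of maps in each class and the behavior of $H$ at its dominant singularity. All five classes are parametrized by one variable $v$, with the singularity at the same value $v=\frac13$.

\subsection{Rational parametrization}

Put $P(v)=(1-v)(1+v)^2$ and
\[
z_M=\frac{v}{(1+3v)^2},\quad z_L=\frac{v}{(1+v)^4},\quad z_S=\frac{v(1-v)}{(1+v)^2},\quad z_N=v(1-v)^2,\quad z_B=v(1-v)^3(1+v)^2 .
\]

\begin{lemma}\label{lem:param}
As formal power series in $v$,
\begin{equation}\label{eq:param}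
M(z_M)=(1+3v)(1-v),\qquad L(z_L)=S(z_S)=1+N(z_N)=1+B(z_B)=P(v).
\end{equation}
In each scheme, with $A,C$ the letters of the classes $\mathcal A,\mathcal C$, we have $H(z_A)=z_C$.
\end{lemma}

\begin{proof}
Recall Lagrange inversion: if $v=z\varphi(v)$ with $\varphi(0)\neq0$, then $[z^n]Q(v(z))=\frac1n[v^{n-1}]Q'(v)\varphi(v)^n$ for $n\ge1$. With $\varphi=(1+3v)^2$ and $Q=(1+3v)(1-v)=1+2v-3v^2$,
\[
[z^n]Q=\frac1n[v^{n-1}](2-6v)(1+3v)^{2n}=\frac{2\cdot3^{n-1}}{n}\Big[\binom{2n}{n-1}-\binom{2n}{n-2}\Big]=\frac{2\cdot3^n(2n)!}{n!\,(n+2)!},
\]
because the bracket equals $\frac{(2n)!}{(n-1)!(n+2)!}\big((n+2)-(n-1)\big)$. By Tutte's formula \cite{Tutte} this is the number of rooted maps with $n$ edges, which proves the formula for $M$. At $z=z_M$ we then have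
\[
zM=\frac{v(1-v)}{1+3v},\qquad 1-zM=\frac{(1+v)^2}{1+3v},\qquad M(1-zM)=P(v),\qquad z'=z_L ,
\]
and the first identity of \eqref{eq:gf} reads $L(z_L)=P$. From the definitions,
\begin{equation}\label{eq:zrel}
z_LP=z_S,\qquad z_SP^2=z_B,\qquad z_LP^2=z_N,\qquad z_NP=z_B .
\end{equation}
The second identity of \eqref{eq:gf} at $z=z_L$ gives $S(z_S)=P$, the third at $z=z_S$ gives $1+B(z_B)=P$, and the fourth at $z=z_L$ gives $1+N(z_N)=P$. Finally $H(z_A)$ equals $z_LP$, $z_SP^2$, $z_LP$, $z_NP$ for $A=M,S,L,N$, and \eqref{eq:zrel} concludes the proof.
\end{proof}

Let $\tau=\frac13$, let $X$ be one of the letters $M,L,S,N,B$, and put $\rho_X=z_X(\tau)$. Each logarithmic derivative $\frac{d}{dv}\log z_X$ factors as $(1-3v)\lambda_X(v)$: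
\begin{align*}
\tfrac1v-\tfrac6{1+3v}&=\tfrac{1-3v}{v(1+3v)}, & \tfrac1v-\tfrac4{1+v}&=\tfrac{1-3v}{v(1+v)}, & \tfrac1v-\tfrac1{1-v}-\tfrac2{1+v}&=\tfrac{1-3v}{v(1-v^2)},\\
\tfrac1v-\tfrac2{1-v}&=\tfrac{1-3v}{v(1-v)}, & \tfrac1v-\tfrac3{1-v}+\tfrac2{1+v}&=\tfrac{(1-3v)(1+2v)}{v(1-v^2)} & &
\end{align*}
for $X=M,L,S,N,B$ in this order. The $v$-derivative of the counting series in \eqref{eq:param} factors as $(1-3v)\mu_X(v)$, with $\mu_M=2$ and $\mu_X=1+v$ otherwise, since $P=1+v-v^2-v^3$ and $P'=(1-3v)(1+v)$. Put $\Delta_X=(\mu_X/\lambda_X)'(\tau)$. The table collects the values; for $S$ and $B$ use $P(\tau)=\frac{32}{27}$ and $P'(\tau)=0$, which give $\Delta_S=P(\tau)$ and $\Delta_B=P(\tau)/(1+2\tau)^2$.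
\begin{center}
\begin{tabular}{c|ccccc}
$X$ & $M$ & $L$ & $S$ & $N$ & $B$\\
\hline
$\lambda_X$ & $\frac1{v(1+3v)}$ & $\frac1{v(1+v)}$ & $\frac1{v(1-v^2)}$ & $\frac1{v(1-v)}$ & $\frac{1+2v}{v(1-v^2)}$\\[4pt]
$\mu_X/\lambda_X$ & $2v(1+3v)$ & $v(1+v)^2$ & $vP$ & $v(1-v^2)$ & $\frac{vP}{1+2v}$\\[4pt]
$\rho_X$ & $1/12$ & $27/256$ & $1/8$ & $4/27$ & $128/729$\\[2pt]
$\lambda_X(\tau)$ & $3/2$ & $9/4$ & $27/8$ & $9/2$ & $45/8$\\[2pt]
$\Delta_X$ & $6$ & $8/3$ & $32/27$ & $2/3$ & $32/75$
\end{tabular}
\end{center}

\subsection{The singular expansion}

A \emph{slit disk} at $\rho>0$ is a set $\{|z|<\rho(1+\epsilon)\}\setminus[\rho,\rho(1+\epsilon))$ with $\epsilon>0$. We use the \emph{transfer theorem} of Flajolet and Odlyzko in the following form: if $Q$ is analytic in a slit disk at $\rho$ and $Q=c_0+c_1(1-\frac z\rho)+\kappa(1-\frac z\rho)^{3/2}+O(|1-\frac z\rho|^2)$ as $z\to\rho$ there, then $[z^n]Q=\rho^{-n}n^{-5/2}\big(\kappa/\Gamma(-\frac32)+o(1)\big)$. Note that $\Gamma(-\frac32)=\frac43\sqrt\pi>0$.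

Let $v_X(z)$ be the power series inverse to $z_X(v)$. Since $z_X'(\tau)=0$, it has a square-root singularity at $\rho_X$. A function of $v$ whose derivative also vanishes at $\tau$ loses the square-root term, which is why the exponent $\frac32$ appears.

\begin{lemma}\label{lem:sing}
The series $v_X$ converges absolutely on $|z|\le\rho_X$, satisfies $v_X(\rho_X)=\tau$, and extends analytically to a slit disk at $\rho_X$ in which $|v_X|<\frac23$. Put $\zeta=-\log(z/\rho_X)$ for $z$ near $\rho_X$. If $Q(v)$ and $\mu(v)$ are analytic near $\tau$ and $Q'=(1-3v)\mu$, then, as $z\to\rho_X$ in the slit disk,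
\begin{equation}\label{eq:sing}
Q(v_X(z))=Q(\tau)-\frac{\mu}{\lambda_X}(\tau)\,\zeta+\Big(\frac23\Big)^{3/2}\lambda_X(\tau)^{-1/2}\Big(\frac{\mu}{\lambda_X}\Big)'(\tau)\,\zeta^{3/2}+O(|\zeta|^2).
\end{equation}
\end{lemma}

\begin{proof}
We drop the index on $v,\rho,\lambda$. Write $z_X=v/\varphi(v)$, where $\varphi$ is $(1+3v)^2$, $(1+v)^4$, $\frac{(1+v)^2}{1-v}$, $\frac1{(1-v)^2}$, $\frac1{(1-v)(1-v^2)^2}$ for $X=M,L,S,N,B$. In each case $\varphi=\sum\varphi_jv^j$ is analytic in $|v|<1$, has no zero in $|v|<\tau$, and has nonnegative coefficients with $\varphi_0=1$ and $\varphi_1>0$. By Lagrange inversion $v(z)=\sum v_nz^n$ has nonnegative coefficients, $v_1=1$ and $v_2=\varphi_1>0$.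

\emph{The closed disk.} As $\lambda>0$ on $(0,\tau]$, the function $z_X$ increases on $[0,\tau]$ with nonzero derivative on $[0,\tau)$, so it has a real-analytic inverse $[0,\rho)\to[0,\tau)$, which agrees with $v(z)$ near $0$. By Pringsheim's theorem, a power series with nonnegative coefficients and finite radius of convergence $r$ is singular at $z=r$. If $r<\rho$, the real-analytic inverse would continue $v$ to a neighborhood of $r$; so $r\ge\rho$. By monotone convergence $\sum v_n\rho^n=\tau$. Hence the series converges absolutely on $|z|\le\rho$, and there $|v(z)|<\tau$ for $z\neq\rho$: equality forces $|z|=\rho$ and, since $v_1,v_2>0$, that $z$ and $z^2$ have the same argument.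

\emph{Points $z_1\neq\rho$ of the circle $|z|=\rho$.} We have $z_X'=(\varphi-v\varphi')/\varphi^2$ and $\varphi-v\varphi'=1-\sum_{j\ge2}(j-1)\varphi_jv^j$. This vanishes at $\tau$, so $\sum_{j\ge2}(j-1)\varphi_j\tau^j=1$, and therefore it does not vanish for $|v|<\tau$. So $z_X$ has an analytic local inverse near $v(z_1)$. Since $v$ is continuous on the closed disk and $z_X(v(z))=z$, this inverse continues $v$ to a disk centered at $z_1$. We take the disk so small that it avoids $[\rho,\infty)$ and that $|v|<\frac23$ in it.

\emph{Near $\rho$.} For $v$ near $\tau$, $\zeta=-\log(z_X(v)/\rho)=\int_v^\tau(1-3x)\lambda(x)\,dx=(\tau-v)^2U(v)$, with $U$ analytic and $U(\tau)=\frac32\lambda(\tau)>0$. So $s=(\tau-v)U(v)^{1/2}$ is a local coordinate at $\tau$ with $s^2=\zeta$, and $v$ is an analytic function of $s$. For $|z|<\rho$ near $\rho$ we have $\operatorname{Re}\zeta>0$, $s$ depends continuously on $z$, and $s>0$ for real $z$; hence $s=\zeta^{1/2}$, the principal branch. Near $\rho$, $\zeta\in(-\infty,0]$ exactly when $z\in[\rho,\infty)$, so this formula continues $v$ to a small disk centered at $\rho$ and slit along $[\rho,\infty)$, in which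 again $|v|<\frac23$.

\emph{Gluing.} Cover the circle by the disk at $\rho$ and finitely many of the other disks. Only the disk at $\rho$ meets the slit, so the intersection of two disks of the cover is not affected by it. If nonempty, this intersection is convex and contains a point of the open segment between the centers, which lies in $|z|<\rho$. The two continuations agree with $v$ near that point, hence with each other on the intersection. By compactness the disks and $\{|z|<\rho\}$ cover $\{|z|<\rho(1+\epsilon)\}$ for some $\epsilon>0$.

\emph{The expansion.} View $Q$ as an analytic function of $s$. From $d\zeta/dv=-(1-3v)\lambda$ and $d\zeta=2s\,ds$ we get $dQ/ds=-2s\,(\mu/\lambda)(v)$. Since $\tau-v=(\frac23)^{1/2}\lambda(\tau)^{-1/2}s+O(s^2)$,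
\[
\frac{dQ}{ds}=-2s\,\frac\mu\lambda(\tau)+2s^2\Big(\frac23\Big)^{1/2}\lambda(\tau)^{-1/2}\Big(\frac\mu\lambda\Big)'(\tau)+O(s^3),
\]
and integration from $s=0$ gives \eqref{eq:sing}.
\end{proof}

Since $\zeta=(1-z/\rho_X)+O(|1-z/\rho_X|^2)$, the expansion \eqref{eq:sing} has the form required by the transfer theorem. By \eqref{eq:param} the counting series are polynomials in $v_X(z)$, so they are analytic in the slit disk, and for each class $\mathcal X$
\begin{equation}\label{eq:count}
|\mathcal X_n|\sim\kappa_X\,\rho_X^{-n}n^{-5/2},\qquad\kappa_X=\big(\tfrac23\big)^{3/2}\lambda_X(\tau)^{-1/2}\Delta_X/\Gamma(-\tfrac32)>0 .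
\end{equation}

\subsection{The size of a piece}

Fix one of the four schemes, and write $\rho=\rho_A$, $\sigma=\rho_C$ and $\alpha=\lambda_C(\tau)/\lambda_A(\tau)$. With the letter of $\mathcal A$ as an index, the table gives
\[
\alpha_M=\tfrac94,\qquad\alpha_S=\tfrac53,\qquad\alpha_L=\tfrac32,\qquad\alpha_N=\tfrac54 .
\]
In all four schemes $\Delta_A=\alpha^2\Delta_C$, namely $6=\frac{81}{16}\cdot\frac{32}{27}$, $\frac{32}{27}=\frac{25}9\cdot\frac{32}{75}$, $\frac83=\frac94\cdot\frac{32}{27}$, $\frac23=\frac{25}{16}\cdot\frac{32}{75}$. Hence
\begin{equation}\label{eq:ratio}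
\kappa_C/\kappa_A=\alpha^{-1/2}\Delta_C/\Delta_A=\alpha^{-5/2}.
\end{equation}

By Lemma~\ref{lem:param}, $H(z)=\sum h_jz^j=z_C(v_A(z))$, with $z_C\in\{z_S,z_B\}$ analytic in $|v|<1$. So $H$ is analytic in a slit disk at $\rho$ and $H(\rho)=\sigma$. Let $\xi$ be a random integer with $\mathbb P(\xi=j)=h_j\rho^j/\sigma$, and $\Lambda(t)=\mathbb Ee^{it\xi}=H(\rho e^{it})/\sigma$.

\begin{lemma}\label{lem:xi}
We have $\mathbb P(\xi=j)=O(j^{-5/2})$. There are $\beta,c>0$ such that
\[
\log\Lambda(t)=i\alpha t+\beta(-it)^{3/2}+O(t^2)\quad(t\to0),\qquad|\Lambda(t)|\le e^{-c|t|^{3/2}}\quad(|t|\le\pi).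
\]
\end{lemma}

\begin{proof}
Apply \eqref{eq:sing} with $X=A$, $Q=\log(z_C/\sigma)$ and $\mu=\lambda_C$:
\[
\log(H/\sigma)=-\alpha\zeta+\beta\zeta^{3/2}+O(|\zeta|^2),\qquad\beta=\big(\tfrac23\big)^{3/2}\lambda_A(\tau)^{-1/2}(\lambda_C/\lambda_A)'(\tau).
\]
The ratio $\lambda_C/\lambda_A$ equals $\frac{1+3v}{1-v^2}$, $1+2v$, $\frac1{1-v}$, $\frac{1+2v}{1+v}$ for $A=M,S,L,N$, each with positive derivative at $\tau$, so $\beta>0$. Exponentiating, $H/\sigma=1-\alpha\zeta+\beta\zeta^{3/2}+O(|\zeta|^2)$, and the transfer theorem gives the bound on $\mathbb P(\xi=j)$. At $z=\rho e^{it}$ we have $\zeta=-it$, which gives the expansion of $\log\Lambda$. As $\operatorname{Re}(-it)^{3/2}=|t|^{3/2}\cos\frac{3\pi}4=-|t|^{3/2}/\sqrt2$, the bound on $|\Lambda|$ holds near $0$. In all schemes $h_1=1$ and $h_2>0$ ($h_2=3,2,1,1$ for $A=M,S,L,N$), so $|\Lambda(t)|=1$ forces $e^{it}=e^{2it}$. Thus $|\Lambda|<1$ on $0<|t|\le\pi$, and the bound follows away from $0$ by compactness.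
\end{proof}

In particular $\xi$ has a finite mean and $\mathbb E\xi=-i\Lambda'(0)=\alpha$: this is the mean piece size of Section~\ref{sec:heur}. Let $T_k=\xi_1+\dots+\xi_k$ be a sum of independent copies of $\xi$, and
\[
g(x)=\frac1{2\pi}\int_{\mathbb R}e^{-itx+\beta(-it)^{3/2}}\,dt .
\]

\begin{proposition}[local limit theorem]\label{prop:LLT}
The function $g$ is a bounded, Lipschitz, everywhere positive probability density, and $\hat g(t)=e^{\beta(-it)^{3/2}}$ has no zero. The variables $(T_k-\alpha k)k^{-2/3}$ converge in law to the density $g$, and
\begin{equation}\label{eq:LLT}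
\sup_{n\in\mathbb Z}\Big|k^{2/3}\mathbb P(T_k=n)-g\big((n-\alpha k)k^{-2/3}\big)\Big|\longrightarrow0\qquad(k\to\infty).
\end{equation}
Consequently there are $\bar c<\infty$ and, for each $R>0$, $c_R>0$ and $k_R$ such that
\begin{equation}\label{eq:bounds}
\sup_n\mathbb P(T_k=n)\le\bar c\,k^{-2/3},\qquad\mathbb P(T_k=n)\ge c_Rk^{-2/3}\ \text{ if }|n-\alpha k|\le Rk^{2/3},\ k\ge k_R .
\end{equation}
\end{proposition}

\begin{proof}
Let $\Lambda_k(t)=\big[\Lambda(tk^{-2/3})e^{-i\alpha tk^{-2/3}}\big]^k$ be the characteristic function of $(T_k-\alpha k)k^{-2/3}$. By Lemma~\ref{lem:xi}, $\Lambda_k(t)=\exp\big(\beta(-it)^{3/2}+O(t^2k^{-1/3})\big)$ for fixed $t$, and $|\Lambda_k(t)|\le e^{-c|t|^{3/2}}$ for $|t|\le\pi k^{2/3}$. Fourier inversion on $\mathbb Z$ and a change of variable give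
\[
k^{2/3}\mathbb P(T_k=n)=\frac1{2\pi}\int_{|t|\le\pi k^{2/3}}e^{-it(n-\alpha k)k^{-2/3}}\Lambda_k(t)\,dt .
\]
So the supremum in \eqref{eq:LLT} is at most $\frac1{2\pi}\int|\Lambda_k(t)1_{|t|\le\pi k^{2/3}}-e^{\beta(-it)^{3/2}}|\,dt$, which tends to $0$ by dominated convergence.

The pointwise limit of $\Lambda_k$ is continuous at $0$, so by L\'evy's continuity theorem it is the characteristic function of a probability law, which is the limit law. Since $(1+|t|)e^{-\beta|t|^{3/2}/\sqrt2}$ is integrable, this law has the density $g$, which is bounded and Lipschitz. For positivity, the integral defining $g$ converges locally uniformly for complex $x$, so $g$ is entire and its zeros are isolated. The density $\tilde g(x)=2^{2/3}g(2^{2/3}x)$ has Fourier transform $e^{(\beta/2)(-it)^{3/2}}$, so $g(x)=\int\tilde g(y)\tilde g(x-y)\,dy$, and the integrand is positive outside a countable set. Finally \eqref{eq:bounds} follows from \eqref{eq:LLT}, since $g$ is bounded and has a positive minimum on $[-R,R]$.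
\end{proof}

\section{The giant core}\label{sec:giant}

Fix a scheme. Let $A_n$ be uniform in $\mathcal A_n$, let $K_n$ be its core size, with $K_n=0$ if $A_n$ is not decomposed, and for $R>0$ let
\[
\mathcal G_{n,R}=\{A_n\text{ is decomposed and }|n-\alpha K_n|\le Rn^{2/3}\}.
\]
We say that $k$ is \emph{in the window} if $|n-\alpha k|\le Rn^{2/3}$; then $\alpha k/n=1+O(n^{-1/3})$.

\subsection{The law of the core size}

A \emph{Boltzmann piece} is a random piece $\Pi$ with $\mathbb P(\Pi=\pi)=\rho^{|\pi|}/\sigma$; its size has the law of $\xi$. Given $K_n=k\ge1$, (A1) shows that the core is uniform in $\mathcal C_k$ and independent of the pieces, and that all $k$-tuples of pieces of total size $n$ are equally likely. The same is true of $k$ independent Boltzmann pieces conditioned on $T_k=n$, where $T_k$ is their total size, since each such tuple has probability $\rho^n/\sigma^k$. The number of these tuples is $[z^n]H^k=\sigma^k\rho^{-n}\mathbb P(T_k=n)$, so by \eqref{eq:count} and \eqref{eq:ratio}, uniformly for $k$ in the window,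
\begin{equation}\label{eq:K1}
\mathbb P(K_n=k)=\frac{|\mathcal C_k|\sigma^k}{|\mathcal A_n|\rho^n}\,\mathbb P(T_k=n)=(1+o(1))\Big(\frac{n}{\alpha k}\Big)^{5/2}\mathbb P(T_k=n)=(1+o(1))\,\mathbb P(T_k=n).
\end{equation}
Put $x_k=(k-n/\alpha)n^{-2/3}$, so that $k$ is in the window if and only if $|x_k|\le R/\alpha$. Uniformly in the window, $(n-\alpha k)k^{-2/3}=-\alpha x_k(n/k)^{2/3}=-\alpha^{5/3}x_k+o(1)$ and $k^{-2/3}=\alpha^{2/3}n^{-2/3}(1+o(1))$. Define
\[
\psi(x)=\alpha^{5/3}g(-\alpha^{5/3}x),\qquad\gamma_R=\int_{|x|\le R/\alpha}\psi(x)\,dx .
\]
Like $g$, the function $\psi$ is a bounded, Lipschitz, positive probability density whose Fourier transform has no zero; $\gamma_R>0$ and $\gamma_R\uparrow1$ as $R\to\infty$. By \eqref{eq:LLT} and \eqref{eq:K1},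
\begin{equation}\label{eq:K2}
\alpha\,\mathbb P(K_n=k)=n^{-2/3}\big(\psi(x_k)+o(1)\big)\qquad\text{uniformly for $k$ in the window.}
\end{equation}
The window contains $O(n^{2/3})$ integers and the points $x_k$ have spacing $n^{-2/3}$, so summing \eqref{eq:K2} gives a Riemann sum and
\begin{equation}\label{eq:PG}
\mathbb P(\mathcal G_{n,R})\to\gamma_R/\alpha .
\end{equation}

\begin{lemma}\label{lem:maxpiece}
For all $\delta,R>0$, $\mathbb P(\mathcal G_{n,R},\ \max_i|\pi_i|\ge\delta n)\to0$.
\end{lemma}

\begin{proof}
Given $K_n=k$ in the window, the probability that some piece has size at least $\delta n$ is at most $k\,\mathbb P(\xi_1\ge\delta n,T_k=n)/\mathbb P(T_k=n)$. The numerator probability is $\sum_{j\ge\delta n}\mathbb P(\xi=j)\mathbb P(T_{k-1}=n-j)\le\max_{j\ge\delta n}\mathbb P(\xi=j)=O(n^{-5/2})$, and by \eqref{eq:bounds} the denominator is at least of order $n^{-2/3}$. The bound is $O(n^{1-5/2+2/3})=O(n^{-5/6})$, uniformly in $k$.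
\end{proof}

\subsection{Rerooting}

By \eqref{eq:PG} the event $\mathcal G_{n,R}$ has probability at most about $1/\alpha<1$, so it is not typical. The factor $1/\alpha$ has a simple meaning. A core of size $k\approx n/\alpha$ is seen from $2k$ of the $2n$ possible roots, so if every large map has exactly one giant core, the root sees it with probability $1/\alpha$, whatever the unrooted map is. The next lemma reverses this reasoning.

\begin{lemma}\label{lem:reroot}
Let $\mathcal R_n$ be the set of oriented edges $\varepsilon$ of $A_n$ such that $A_n^\varepsilon$ is decomposed with core size in the window. Then $\mathcal R_n$ is a disjoint union of \emph{classes} $\Phi(A_n^\varepsilon)$, $\varepsilon\in\mathcal R_n$; $\mathbb P(\mathcal R_n\neq\emptyset)\to\gamma_R$; and the probability that there are two or more classes tends to $0$. Moreover there are numbers $\eta_n(R)$ with $\limsup_n\eta_n(R)\le1-\gamma_R$ such that every rerooting-invariant function $J$ on $\mathcal A_n$ with $|J|\le1$ satisfies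
\[
\big|\alpha\,\mathbb E[J(A_n)1_{\mathcal G_{n,R}}]-\mathbb EJ(A_n)\big|\le\eta_n(R).
\]
\end{lemma}

\begin{proof}
Exchanging the root and a marked oriented edge is an involution on pairs (rooted map, oriented edge), so rerooting $A_n$ at a uniform oriented edge preserves its law. With $Y_n=|\mathcal R_n|/(2n)$ this gives
\begin{equation}\label{eq:Y}
\mathbb E[J(A_n)1_{\mathcal G_{n,R}}]=\mathbb E[J(A_n)Y_n]
\end{equation}
for invariant $J$; in particular $\mathbb EY_n\to\gamma_R/\alpha$ by \eqref{eq:PG}.

By (A3), $\varepsilon\in\Phi(A_n^\varepsilon)\subset\mathcal R_n$ for $\varepsilon\in\mathcal R_n$, and two such sets with a common element $\varepsilon'$ both equal $\Phi(A_n^{\varepsilon'})$. So $\mathcal R_n$ is a disjoint union of classes, each of cardinality $2k$ with $k$ in the window, that is, $2n(\frac1\alpha+O(n^{-1/3}))$. Let $\mathcal T_n$ be the invariant event that there are at least two classes. By \eqref{eq:Y}, $\mathbb P(\mathcal T_n\cap\mathcal G_{n,R})\ge(\frac1\alpha-o(1))\mathbb P(\mathcal T_n)$. On $\mathcal T_n\cap\mathcal G_{n,R}$ there is $\varepsilon\in\mathcal R_n\setminus\Phi(A_n)$, and the last part of (A3)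 gives a piece of $A_n$ of size at least $(n-Rn^{2/3})/\alpha-1$. By Lemma~\ref{lem:maxpiece}, $\mathbb P(\mathcal T_n\cap\mathcal G_{n,R})\to0$, hence $\mathbb P(\mathcal T_n)\to0$.

Outside $\mathcal T_n$, either $\mathcal R_n=\emptyset$ and $Y_n=0$, or $\alpha Y_n=1+O(n^{-1/3})$. As $0\le Y_n\le1$, we get $\alpha\mathbb EY_n=\mathbb P(\mathcal R_n\neq\emptyset)+o(1)$, so $\mathbb P(\mathcal R_n\ne\emptyset)\to\gamma_R$, and $\eta_n(R):=\mathbb E|\alpha Y_n-1|=\mathbb P(\mathcal R_n=\emptyset)+o(1)\to1-\gamma_R$. The last assertion follows from \eqref{eq:Y}.
\end{proof}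

\begin{remark}
This is where the exact identity \eqref{eq:ratio} matters. If $\kappa_C/\kappa_A$ were $p\,\alpha^{-5/2}$ with $p<1$, the same proof would give $\mathbb P(\mathcal R_n\neq\emptyset)\to p\gamma_R$, and a positive fraction of the maps would escape the analysis.
\end{remark}

\section{Pieces have small radius}\label{sec:radius}

Let $q(x)=\mathbb P(r(\Pi)\ge x)$ be the tail of the radius of a Boltzmann piece. Since there are about $n/\alpha$ pieces, the core should be dense on the scale $n^{1/4}$ when
\begin{equation}\label{eq:Q}
n\,q(\epsilon n^{1/4})\to0\quad\text{for every }\epsilon>0.\tag{Q}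
\end{equation}

\begin{lemma}\label{lem:Quse}
If \eqref{eq:Q} holds, then $\mathbb P(\mathcal G_{n,R},\ \max_ir_i\ge\epsilon n^{1/4})\to0$ for all $\epsilon,R>0$.
\end{lemma}

\begin{proof}
For independent Boltzmann pieces, conditioning on $\Pi_1$ gives
\[
\mathbb P\big(r(\Pi_1)\ge\epsilon n^{1/4},\,T_k=n\big)\le q(\epsilon n^{1/4})\sup_j\mathbb P(T_{k-1}=j).
\]
So, given $K_n=k$ in the window, the probability that $\max_ir_i\ge\epsilon n^{1/4}$ is at most $k\,q(\epsilon n^{1/4})\sup_j\mathbb P(T_{k-1}=j)/\mathbb P(T_k=n)$. By \eqref{eq:bounds} the ratio of the last two probabilities is bounded uniformly in the window.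
\end{proof}

We do not estimate $q$ directly. Instead we show that if \eqref{eq:Q} failed, large maps would be pinched with positive probability, and that pinched maps cannot converge to a sphere. For $r>0$, an \emph{$r$-bottleneck} in a finite connected graph consists of two adjacent vertices $u,v$, a partition $V\setminus\{u,v\}=V_1\sqcup V_2$ with no edge between $V_1$ and $V_2$, and vertices $x\in V_1$, $x'\in V_2$ at distance at least $r$ from $\{u,v\}$. The existence of an $r$-bottleneck depends only on the metric space $(V,d)$, since distinct vertices are adjacent exactly when they are at distance $1$.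

\begin{lemma}\label{lem:bottle}
Let $\epsilon>0$ and $a_n\to0$. Let $\Gamma_n$ be finite connected graphs such that $\Gamma_n$ has an $(\epsilon/a_n)$-bottleneck and $a_n\Gamma_n\to X$ in the GH sense. Then $X\setminus\{u\}$ is not path connected for some $u\in X$.
\end{lemma}

\begin{proof}
Let $d_n$ be the distance of $a_n\Gamma_n$, let $u_n,v_n,x_n,x_n'$ be the vertices of the bottleneck, and choose correspondences with $X$ whose distortions tend to $0$. Since $d_n(u_n,v_n)=a_n\to0$ and $X$ is compact, along a subsequence points of $X$ corresponding to $u_n,v_n,x_n,x'_n$ converge to $u,u,x,x'$, with $d(x,u)\ge\epsilon$ and $d(x',u)\ge\epsilon$. Suppose that a path joins $x$ to $x'$ in $X\setminus\{u\}$. It is compact, so it stays at distance at least some $\eta>0$ from $u$, and it is uniformly continuous, so it contains points $x=y_0,y_1,\dots,y_l=x'$, $l\ge1$, with $d(y_i,y_{i+1})\le\eta/10$. Let $y_0^n=x_n$, $y_l^n=x_n'$, and let $y_i^n$ correspond to $y_i$ for $0<i<l$. For large $n$ in the subsequence, $d_n(y_i^n,\{u_n,v_n\})>\eta/2$ and $d_n(y_i^n,y_{i+1}^n)<\eta/4$ for all $i$. A graph geodesic from $y_i^n$ to $y_{i+1}^n$ stays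 within $\eta/4$ of $y_i^n$, so it avoids $u_n$ and $v_n$ and cannot pass from one side of the partition to the other. Hence $x_n$ and $x_n'$ are on the same side, a contradiction.
\end{proof}

For example, the path with $2n+1$ edges has an $n$-bottleneck at its middle edge, and its rescaled limit, an interval, has cut points. A sphere minus a point is path connected; this is the property of $\mathbf S$ for which Theorem~\ref{thm:LGP} is needed.

For the $\mathcal S$-scheme we will need \eqref{eq:Q} \emph{before} we know that $G_n$ converges. At that stage convergence will be available only for maps of slightly randomized size, so the next lemma allows random sizes.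

\begin{lemma}\label{lem:Qget}
Let $\nu_n\in[n,2n]$ be random integers, independent of the maps $(A_j)$, and $\vartheta>0$. If $n^{-1/4}A_{\nu_n}\to\vartheta\,\mathbf S$ in distribution, then \eqref{eq:Q} holds.
\end{lemma}

\begin{proof}
Suppose that $nq(\epsilon n^{1/4})\ge\delta>0$ for infinitely many $n$, and consider only these $n$, large enough. Call a piece \emph{bad} if its radius is at least $\epsilon n^{1/4}$. A bottleneck needs a far vertex on both sides, so we look for two bad pieces.

\emph{Two bad pieces occur with positive probability.} Let $n'\in[n,2n]$, let $k$ satisfy $|n'-\alpha k|\le n'^{2/3}$, and put $p=\lfloor k/2\rfloor$; then $n/(5\alpha)\le p\le k-p\le2n$. Take $k$ independent Boltzmann pieces, and let $E$ be the event that at least two of the first $p$ are bad. Each piece is bad with probability at least $\delta/n$, so $\mathbb P(E)\ge\mathbb P(\operatorname{Bin}(\lceil n/(5\alpha)\rceil,\delta/n)\ge2)\ge2c_1$ for a constant $c_1>0$, by the Poisson limit of the binomial law. The remaining $k-p$ pieces absorb the conditioning on the total size. By Proposition~\ref{prop:LLT} there is $R_0$ with $\mathbb P(|T_j-\alpha j|>R_0j^{2/3})\le c_1$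 for all $j\ge1$. If $|j-\alpha p|\le R_0p^{2/3}$, then $|n'-j-\alpha(k-p)|\le n'^{2/3}+R_0p^{2/3}\le R_1(k-p)^{2/3}$ for a constant $R_1$, so $\mathbb P(T_{k-p}=n'-j)\ge c_2n^{-2/3}$ by \eqref{eq:bounds}, with $c_2>0$. Therefore
\[
\mathbb P(E,\,T_k=n')\ge\sum_{|j-\alpha p|\le R_0p^{2/3}}\mathbb P(E,\,T_p=j)\,\mathbb P(T_{k-p}=n'-j)\ge c_1c_2\,n^{-2/3},
\]
while $\mathbb P(T_k=n')\le c_3n^{-2/3}$. So $\mathbb P(E\mid T_k=n')\ge c_1c_2/c_3$. By \eqref{eq:PG}, $\mathbb P(\mathcal G_{n',1})\ge\gamma_1/(2\alpha)$ for all large $n'$. Averaging over $\nu_n$, the map $A_{\nu_n}$ is decomposed with two bad pieces $\pi_i,\pi_{i'}$ with probability at least a constant $c_4>0$.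

\emph{Two bad pieces give a bottleneck.} Take $u=u_i$, $v=v_i$, $V_1=W_i$, and let $V_2\supset W_{i'}$ be the set of the other vertices. By (A2), $u$ and $v$ are adjacent and no edge joins $V_1$ to $V_2$. There are $x\in W_i$ with $d(x,\{u,v\})=r_i$ and $x'\in W_{i'}$ with $d(x',\{u,v\})\ge d(x',V(C))=r_{i'}$, by Lemma~\ref{lem:iso}. This is an $\epsilon n^{1/4}$-bottleneck.

\emph{Contradiction.} By Skorokhod's representation theorem, random variables that converge in law in a complete separable metric space have copies, on one probability space, that converge almost surely. So we may assume that $n^{-1/4}A_{\nu_n}\to X$ almost surely, with $X$ distributed as $\vartheta\mathbf S$. For events $E_n$ one has $\mathbb P(E_n\text{ infinitely often})\ge\limsup\mathbb P(E_n)$, so with probability at least $c_4$ infinitely many of the graphs have an $\epsilon n^{1/4}$-bottleneck. On this event Lemma~\ref{lem:bottle}, with $a_n=n^{-1/4}$, contradicts Theorem~\ref{thm:LGP}.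
\end{proof}

\section{The representation formula and Theorem~\ref{thm:main}}\label{sec:proof1}

We can now express the law of $A_n$ as an average of the laws of uniform cores, in the notation $w_{s,n}$ of Section~\ref{sec:avg}.

\begin{proposition}\label{prop:rep}
Consider a scheme that satisfies \eqref{eq:Q}. Let $F\in\mathcal F$ and $\theta>0$, let $C_k$ be uniform in $\mathcal C_k$, and put $w(k)=\mathbb EF(\theta(\alpha k)^{-1/4}C_k)$, with $w(k)=0$ if $k\le0$ or $\mathcal C_k=\emptyset$. Then, as $n\to\infty$,
\[
\mathbb EF(\theta n^{-1/4}A_n)=\int\psi(x)\,w_{1/\alpha,n}(x)\,dx+o(1).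
\]
\end{proposition}

\begin{proof}
Fix $R>0$. The function $m\mapsto F(\theta n^{-1/4}m)$ is invariant under rerooting, so by Lemma~\ref{lem:reroot} the left side differs from $\alpha\,\mathbb E[F(\theta n^{-1/4}A_n)1_{\mathcal G_{n,R}}]$ by at most $\|F\|_\infty\eta_n(R)$.

\emph{Replace the map by its core.} By Lemma~\ref{lem:iso} the core is an isometric subspace of $A_n$ at Hausdorff distance $\max_ir_i$. On $\mathcal G_{n,R}\cap\{\max_ir_i<\epsilon n^{1/4}\}$ the replacement changes $F$ by at most $(\operatorname{Lip}F)\theta\epsilon$, and the rest of $\mathcal G_{n,R}$ has probability $o(1)$ by Lemma~\ref{lem:Quse}. As $\epsilon$ is arbitrary, the replacement costs $o(1)$.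

\emph{Sum over the core size.} Given $K_n=k$ the core has the law of $C_k$. In the window $\alpha k/n\to1$ uniformly, so $\mathbb EF(\theta n^{-1/4}C_k)=w(k)+o(1)$ uniformly, by \eqref{eq:scale}. With \eqref{eq:K2}, and since the window has $O(n^{2/3})$ elements,
\[
\alpha\,\mathbb E[F(\theta n^{-1/4}A_n)1_{\mathcal G_{n,R}}]=\sum_{|x_k|\le R/\alpha}n^{-2/3}\psi(x_k)\,w(k)+o(1).
\]
Now $w_{1/\alpha,n}(x)=w(k)$ exactly for $x\in[x_k,x_k+n^{-2/3})$. As $\psi$ is Lipschitz, each term differs from the integral of $\psi\,w_{1/\alpha,n}$ over this interval by $O(n^{-4/3})$, and the union of the intervals differs from $[-R/\alpha,R/\alpha]$ by a set of length at most $2n^{-2/3}$. So the sum is $\int_{|x|\le R/\alpha}\psi\,w_{1/\alpha,n}+o(1)$, and extending the integral to $\mathbb R$ costs at most $\|F\|_\infty(1-\gamma_R)$.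

Altogether the two sides of the proposition differ by at most $2\|F\|_\infty(1-\gamma_R)+o(1)$. Let $n\to\infty$ and then $R\to\infty$.
\end{proof}

We write $\psi_M,\psi_S,\psi_L,\psi_N$ for the densities $\psi$ of the four schemes.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $F\in\mathcal F$ put $c_F=\mathbb EF(\mathbf S)$ and $f(k)=\mathbb EF((2k)^{-1/4}G_k)$, with $f(k)=0$ for $k\le0$. By Lemma~\ref{lem:F}(ii) it suffices to prove $f(k)\to c_F$ for every $F$.

\emph{Step 1: averaged convergence.} By Theorem~\ref{thm:BJM} and Lemma~\ref{lem:Qget} with $\nu_n=n$, the $\mathcal M$-scheme satisfies \eqref{eq:Q}. Apply Proposition~\ref{prop:rep} with $\theta=(9/8)^{1/4}$. Since $\theta\alpha_M^{-1/4}=(\frac98\cdot\frac49)^{1/4}=2^{-1/4}$, the sequence $w$ is $f$, and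
\[
\int\psi_M\,f_{1/\alpha_M,n}=\mathbb EF\big((\tfrac{9}{8n})^{1/4}M_n\big)+o(1)\longrightarrow c_F .
\]
Lemma~\ref{lem:inv} with $s=1/\alpha_M$, $s'=1$ and $h=1_{[0,\epsilon]}$ gives, for every $\epsilon>0$,
\begin{equation}\label{eq:local}
\frac1\epsilon\int_0^\epsilon f\big(\lfloor k+xk^{2/3}\rfloor\big)\,dx\longrightarrow c_F\qquad(k\to\infty).
\end{equation}

\emph{Step 2: small pieces in simple maps.} By Example~\ref{ex:sign}, \eqref{eq:local} alone does not give the convergence of $f$, but it is enough to feed Lemma~\ref{lem:Qget}. Let $U$ be uniform on $[0,1]$, independent of the maps, and $\nu_k=\lfloor k+Uk^{2/3}\rfloor\in[k,2k]$. For $\epsilon=1$ the left side of \eqref{eq:local} is $\mathbb EF((2\nu_k)^{-1/4}G_{\nu_k})$. As $\nu_k/k\to1$ uniformly, \eqref{eq:scale} gives $\mathbb EF((2k)^{-1/4}G_{\nu_k})\to c_F$. This holds for all $F\in\mathcal F$, so $k^{-1/4}G_{\nu_k}\to2^{1/4}\mathbf S$ in distribution, and by Lemma~\ref{lem:Qget} the $\mathcal S$-scheme satisfies \eqref{eq:Q}.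

\emph{Step 3: slow variation.} Let $B_j$ be uniform in $\mathcal B_j$. Proposition~\ref{prop:rep} for the $\mathcal S$-scheme with $\theta=2^{-1/4}$ gives
\begin{equation}\label{eq:fw}
f(k)=\int\psi_S\,w_{1/\alpha_S,k}+o(1),\qquad w(j)=\mathbb EF\big((2\alpha_Sj)^{-1/4}B_j\big),
\end{equation}
with the convention of that proposition for $w$. Both $f$ and $w$ are bounded by $\|F\|_\infty$. By \eqref{eq:local}, \eqref{eq:fw} and Lemma~\ref{lem:slow}, $f(k)\to c_F$.
\end{proof}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:proof2}

\subsection{Uniqueness of the constant}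

If $c\,n^{-1/4}G_n\to\mathbf S$ as well, then $\mathbf S$ and $2^{1/4}c\,\mathbf S$ have the same law. By Theorem~\ref{thm:LGP}, $\operatorname{diam}\mathbf S\in(0,\infty)$ almost surely, so the real random variable $\log\operatorname{diam}\mathbf S$ has a law invariant under translation by $\log(2^{1/4}c)$. No probability law on $\mathbb R$ is invariant under a nonzero translation, so $2^{1/4}c=1$. This proves (a).

\subsection{Loopless and nonseparable maps}

Now the information flows from cores to maps, so no inversion of the $\mathcal L$- or $\mathcal N$-scheme is needed. What is needed is \eqref{eq:Q} for these schemes, and Lemma~\ref{lem:Qget} is not available because the convergence of $L_n$ and $N_n$ is what we want to prove. We obtain it by finding the Boltzmann pieces of these schemes inside those of the $\mathcal M$-scheme. Let $q_M,q_L,q_N$ be the tail functions of the three schemes.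

\begin{lemma}\label{lem:compare}
$q_N\le q_L\le q_M$.
\end{lemma}

\begin{proof}
\emph{$q_L\le q_M$.} A piece of the $\mathcal M$-scheme is a component $D$, that is, a piece of the $\mathcal L$-scheme, with a sequence of loops and contents for each half-edge of $D$. In both schemes $\sigma=\rho_S$. Summing over the loops, the probability that a Boltzmann piece of the $\mathcal M$-scheme has a given component with $j$ edges is $\rho_M^j\big(1-\rho_MM(\rho_M)\big)^{-2j}/\rho_S=\rho_L^j/\rho_S$, because $z'=z_L$ at $z=z_M$. So the component is a Boltzmann piece of the $\mathcal L$-scheme. Loops with their contents are attached at single vertices, so the vertices of the component have the same distances to the poles in the full piece, whose radius is therefore at least that of the component.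

\emph{$q_N\le q_L$.} By \eqref{eq:zrel}, $\rho_S=\rho_LP(\tau)$, $\rho_N=\rho_LP(\tau)^2$ and $\rho_B=\rho_NP(\tau)$, and $L(\rho_L)=P(\tau)$. A Boltzmann piece $\Pi$ of the $\mathcal L$-scheme is a single edge with probability $\rho_L/\rho_S=1/P(\tau)$, and has closed-up map $\ell$ with probability $\rho_L^{|\ell|+1}/\rho_S=\rho_L^{|\ell|}/P(\tau)$, for each $\ell\in\mathcal L$ of size at least $1$. Let $b\in\mathcal N$ be the block of the root of $\ell$. By Section~\ref{sec:blocks}, $\ell$ is $b$ with arbitrary loopless maps in its $2|b|$ corners, so a given $b$ has probability $\big(\rho_LL(\rho_L)^2\big)^{|b|}/P(\tau)=\rho_N^{|b|}/P(\tau)$. Let $\Pi'$ be the single edge if $\Pi$ is, and the piece with closed-up map $b$ otherwise. A Boltzmann piece of the $\mathcal N$-scheme is a single edge with probability $\rho_N/\rho_B=1/P(\tau)$ and has closed-up map $b$ with probability $\rho_N^{|b|+1}/\rho_B=\rho_N^{|b|}/P(\tau)$; this is the law of $\Pi'$. The poles are the ends of the root edge, so they belong to $b$. The inserted maps are attached at single vertices, so distances in $b$ and in $\ell$ agree, and opening the root edge changes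 no distance. Hence $r(\Pi')\le r(\Pi)$.
\end{proof}

Since the $\mathcal M$-scheme satisfies \eqref{eq:Q}, so do the $\mathcal L$- and $\mathcal N$-schemes. Fix $F\in\mathcal F$, with $c_F$, $f$ and $w$ as in the proof of Theorem~\ref{thm:main}.

\emph{Loopless maps.} Take $\theta=(\alpha_L/2)^{1/4}=(3/4)^{1/4}$ in Proposition~\ref{prop:rep} for the $\mathcal L$-scheme. Then $\theta(\alpha_Lk)^{-1/4}=(2k)^{-1/4}$, so
\[
\mathbb EF\big((\tfrac3{4n})^{1/4}L_n\big)=\int\psi_L\,f_{1/\alpha_L,n}+o(1).
\]
Since $f(k)\to c_F$, we have $f_{1/\alpha_L,n}(x)\to c_F$ for each $x$, and the right side tends to $c_F$ by dominated convergence.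

\emph{Nonseparable maps.} For the cores $B_j$ we know convergence only on average, which suffices. By \eqref{eq:fw} and $f(k)\to c_F$, we have $\int\psi_S\,w_{1/\alpha_S,k}\to c_F$, so Lemma~\ref{lem:inv} gives $\int h\,w_{s',n}\to c_F\int h$ for all $s'>0$ and $h\in L^1(\mathbb R)$. Choose $\theta$ with $\theta\alpha_N^{-1/4}=(2\alpha_S)^{-1/4}$, that is, $\theta^4=\frac{5/4}{10/3}=\frac38$. Proposition~\ref{prop:rep} for the $\mathcal N$-scheme then involves the same sequence $w$, and
\[
\mathbb EF\big((\tfrac3{8n})^{1/4}N_n\big)=\int\psi_N\,w_{1/\alpha_N,n}+o(1)\longrightarrow c_F .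
\]
With Lemma~\ref{lem:F}(ii) this proves (b).

\subsection{The giant block}

Use the $\mathcal S$-scheme, with $\alpha=\frac53$ and the corresponding $\gamma_R$. The core seen from a root $\varepsilon$ is the block containing $\varepsilon$, so the classes of Lemma~\ref{lem:reroot} correspond to the blocks of $G_n$ whose size $k$ satisfies $|n-\frac53k|\le Rn^{2/3}$, that is, $|k-\frac35n|\le\frac35Rn^{2/3}$. By that lemma there is at least one such block with probability tending to $\gamma_R$, and at most one with probability tending to $1$. Hence $\mathbb P(\mathcal U_{n,R})\to\gamma_R$. Each block is the core for a root in it, so it is isometrically embedded by Lemma~\ref{lem:iso}.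

Let $\mathcal E_n$ be the event that $\mathcal U_{n,R}$ holds and the vertex set of the block has Hausdorff distance at least $\epsilon n^{1/4}$ from $V(G_n)$. It is invariant under rerooting, and on it $Y_n=\frac35+O(n^{-1/3})$. On $\mathcal E_n\cap\mathcal G_{n,R}$ the block is the core of $G_n$, so $\max_ir_i\ge\epsilon n^{1/4}$ by Lemma~\ref{lem:iso}. By \eqref{eq:Y},
\[
\big(\tfrac35-o(1)\big)\,\mathbb P(\mathcal E_n)\le\mathbb P(\mathcal E_n\cap\mathcal G_{n,R})\le\mathbb P\big(\mathcal G_{n,R},\ \max_ir_i\ge\epsilon n^{1/4}\big),
\]
and the right side tends to $0$ by Lemma~\ref{lem:Quse}, since the $\mathcal S$-scheme satisfies \eqref{eq:Q} by Step~2 of the proof of Theorem~\ref{thm:main}. This proves (c) and completes the proof of Theorem~\ref{thm:compl}.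

\begin{thebibliography}{9}

\bibitem{ABA13}
Addario-Berry and Albenque, 2013.

\bibitem{BJM}
Bettinelli, Jacob and Miermont, \emph{The scaling limit of uniform random plane maps, via the Ambj{\o}rn--Budd bijection}, Electron. J. Probab. 19 (2014).

\bibitem{LG07}
Le Gall, 2007.

\bibitem{LG13}
Le Gall, 2013.

\bibitem{LGP}
Le Gall and Paulin, 2008.

\bibitem{Mi13}
Miermont, 2013.

\bibitem{profile}
\emph{On the distance-profile of random rooted plane graphs},
\texttt{http://people.brandeis.edu/\textasciitilde bernardi/publications/distance\_plane\_graph-v2.pdf}

\bibitem{Tutte}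
Tutte, 1963.

\end{thebibliography}
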